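\title{The minimal number of generators of the Torelli group}

\begin{abstract}
Every generating set of the Torelli group of a closed orientable surface of genus $g\ge3$ has at least $\binom{2g}{3}+\binom{2g}{2}$ elements, and in genus $3$ this bound is attained. We show that it is attained for every $g\ge 4$. The proof is an induction on the genus. An action on a connected graph of curves reduces the inductive step to a statement about free groups: for a surface of genus $h\ge2$ with one boundary component, the commutator subgroup of the fundamental group is generated by the boundary loop and the Torelli orbits of $\binom{2h+1}{2}$ explicit elements. We also determine the minimal number of generators of the Torelli group of a surface of genus $g\ge3$ with one boundary component or one marked point.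
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma_g$ be a closed oriented surface of genus $g$. Its mapping class group $\operatorname{Mod}(\Sigma_g)$ is the group of orientation-preserving diffeomorphisms of $\Sigma_g$ modulo isotopy, and its \emph{Torelli group} $\mathcal I_g$ is the subgroup acting trivially on $H_1(\Sigma_g;\mathbb Z)$. Thus $\mathcal I_g$ is the part of the mapping class group that homology does not see. It contains the Dehn twist $T_\delta$ about any separating simple closed curve $\delta$, and the product $T_{\gamma}T_{\gamma'}^{-1}$ for any two disjoint homologous simple closed curves $\gamma,\gamma'$.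

For a group $\Gamma$ let $d(\Gamma)$ be the minimal number of generators, and put
\[
d_g=\binom{2g}{3}+\binom{2g}{2}=\binom{2g+1}{3}.
\]
The group $\mathcal I_g$ is finitely generated for $g\ge3$, and we take the following two facts as known.
\begin{itemize}
\item[(K1)] Every generating set of $\mathcal I_g$ has at least $d_g$ elements.
\item[(K2)] The group $\mathcal I_3$ is generated by $d_3=35$ elements.
\end{itemize}
The question, posed in \cite{Annals83}, is whether the bound (K1) is attained in all higher genera: can $\mathcal I_g$ be generated by $d_g$ elements for every $g\ge4$? The answer is yes.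

\begin{theorem}\label{thm:main}
For every $g\ge4$, as for $g=3$, the group $\mathcal I_g$ is generated by $\binom{2g}{3}+\binom{2g}{2}$ elements. Hence $d(\mathcal I_g)=d_g$ for all $g\ge3$.
\end{theorem}

\subsection*{The count}
To guess the answer, ask how many generators an induction on the genus may spend in passing from genus $h$ to genus $h+1$. Pascal's rule gives $\binom{2h+3}{3}-\binom{2h+1}{3}=\binom{2h+2}{2}+\binom{2h+1}{2}=(2h+1)^2$, so
\begin{equation}\label{eq:budget}
d_{h+1}-d_h=(2h+1)^2=(2h+1)+2\binom{2h+1}{2}.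
\end{equation}
For $h=3$ this reads $84-35=49=7+2\cdot21$. The right side of \eqref{eq:budget} has a geometric meaning. Let $\alpha,\beta\subset\Sigma_{h+1}$ be simple closed curves that meet once, and let $S$ be the complement of the one-holed torus that they fill. The Torelli group of $S$ is an extension of $\mathcal I_h$ by the fundamental group of the unit tangent bundle of $\Sigma_h$, which has $2h+1$ generators. We shall see that $\mathcal I_{h+1}$ is generated by the stabilizers of $\alpha$ and of $\beta$, and that each stabilizer is generated by the Torelli group of $S$ and a copy of the commutator subgroup of $\pi_1(S)$, on which the Torelli group of $S$ acts by conjugation. So the induction closes if this commutator subgroup is generated by the boundary loop, which costs nothing, and $\binom{2h+1}{2}$ orbits. There is no slack: by (K1), every estimate in the induction has to be sharp.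

\subsection*{The algebraic statement}
We write $[x,y]=xyx^{-1}y^{-1}$ and $x^y=y^{-1}xy$, so that $x^{yz}=(x^y)^z$. Let $F$ be the free group on $p_1,q_1,\dots,p_h,q_h$, and put
\[
F_i=\langle p_i,q_i\rangle,\qquad c_i=[p_i^{-1},q_i]=p_i^{-1}q_ip_iq_i^{-1},\qquad \zeta=c_1\cdots c_h .
\]
Let $I$ be the group of automorphisms of $F$ that fix $\zeta$ and act trivially on $F^{\mathrm{ab}}=F/[F,F]$.

\begin{proposition}\label{prop:orbits}
Let $h\ge2$, and let $X\subset[F,F]$ consist of
\begin{itemize}
\item[(i)] $c_i$ for $1\le i\le h-1$;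
\item[(ii)] $[z_i,z_j]$ for $i<j$, $z_i\in\{p_i,q_i\}$, $z_j\in\{p_j,q_j\}$;
\item[(iii)] $c_i^{\,p_i}$ and $c_i^{\,q_i}$ for $1\le i\le h$;
\item[(iv)] $c_1^{\,q_1^{-1}p_1}$.
\end{itemize}
Then $[F,F]$ is generated by $\zeta$ and the $I$-orbits of the elements of $X$, and
\[
|X|=(h-1)+2h(h-1)+2h+1=\binom{2h+1}{2}.
\]
\end{proposition}

Part of the list is forced for a simple reason. The group $I$ acts trivially on $[F,F]/[F,[F,F]]\cong\Lambda^2F^{\mathrm{ab}}$, which is free abelian of rank $\binom{2h}{2}$, so the images of $\zeta$ and $X$ must generate this group; $\zeta$ and the elements (i), (ii) map to a basis. The $2h+1$ elements (iii), (iv) are invisible in this quotient, since $c_i^{\,u}$ and $c_i$ have the same image. That the total number cannot be lowered is part of the next theorem.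

Let $\Sigma_{g,1}$ be the compact surface of genus $g$ with one boundary component; mapping classes of surfaces with boundary fix the boundary pointwise, and so do the isotopies. Let $\mathcal I_{g,1}=\mathcal I(\Sigma_{g,1})$ be the subgroup of $\operatorname{Mod}(\Sigma_{g,1})$ acting trivially on $H_1(\Sigma_{g,1};\mathbb Z)$, and let $\mathcal I_{g,*}$ be the Torelli group of $\Sigma_g$ with one marked point.

\begin{theorem}\label{thm:compl}
Let $g\ge3$.
\begin{itemize}
\item[(a)] $d(\mathcal I_{g,1})=\sum_{i=0}^{3}\binom{2g}{i}$ and $d(\mathcal I_{g,*})=\sum_{i=1}^{3}\binom{2g}{i}$.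
\item[(b)] If $S\subset\Sigma_g$ is the complement of a one-holed torus, then $\mathcal I_g$ is generated by $\mathcal I(S)$ and $2\binom{2g-1}{2}$ further elements. For $g\ge4$ no smaller number of further elements suffices.
\item[(c)] The number $\binom{2h+1}{2}$ in Proposition~\ref{prop:orbits} is optimal for $h\ge3$: if $[F,F]$ is generated by $\zeta$ and the $I$-orbits of the elements of a set $Y\subset[F,F]$, then $|Y|\ge\binom{2h+1}{2}$.
\end{itemize}
\end{theorem}

\subsection*{Plan}
Section~\ref{sec:reduction} deduces both theorems from Proposition~\ref{prop:orbits}. The rest of the paper proves the proposition. The group $[F,F]$ is not finitely generated, so we must show that the subgroup $K$ generated by a few orbits is very large, and the obstacle is that $K$ is not known to be normal in $F$. Section~\ref{sec:push} provides a substitute for normality: dragging a subsurface around a loop in its complement is a Torelli element, so $K$ is stable under conjugating elements of one handle by elements of the other handles. Section~\ref{sec:two},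 the core of the paper, treats $h=2$ by applying this partial normality to many different decompositions of $\Sigma_{2,1}$ into two handles. Section~\ref{sec:many} assembles the general case from pairs of handles.

\section{Standard facts}\label{sec:facts}

Automorphisms and mapping classes are composed as functions, and paths are concatenated from left to right. Homology has integer coefficients, and $x\cdot y$ is the algebraic intersection number.

\subsection{Groups}
We use constantly the identities
\begin{equation}\label{eq:comm}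
[xx',y]=x[x',y]x^{-1}\,[x,y],\qquad [x,yy']=[x,y]\;y[x,y']y^{-1}.
\end{equation}
Free groups of finite rank are Hopfian: a surjective endomorphism is an automorphism.

\begin{lemma}\label{lem:freeprod}
\begin{itemize}
\item[(a)] Let $G=G_1*G_2$, and let $C$ be the subgroup generated by the commutators $[u,v]$ with $u\in G_1$, $v\in G_2$. Then $C$ is the kernel of $G\to G_1\times G_2$, and $[G,G]=C\,[G_1,G_1]\,[G_2,G_2]$.
\item[(b)] The kernel of the map $\Pi*\langle m\rangle\to\Pi$ that is the identity on $\Pi$ and kills $m$ is generated by the elements $m^g$, $g\in\Pi$.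
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:comm}, $u'[u,v]u'^{-1}=[u'u,v][u',v]^{-1}$ and $v'[u,v]v'^{-1}=[u,v']^{-1}[u,v'v]$, so $C$ is normal. In $G/C$ the images of $G_1$ and $G_2$ commute, so $G/C\to G_1\times G_2$ has an inverse. If $g\in[G,G]$ has image $(g_1,g_2)$, then $g_i\in[G_i,G_i]$ and $g(g_1g_2)^{-1}\in C$.

(b) The subgroup generated by the $m^g$ is normalized by $\Pi$ and contains $m$, so it is the normal closure of $m$, which is the kernel.
\end{proof}

\subsection{Surfaces}
The Dehn twist about an oriented simple closed curve $\gamma$ acts on homology by $x\mapsto x\pm(x\cdot[\gamma])[\gamma]$, with a sign fixed by convention. The action on homology maps $\operatorname{Mod}(\Sigma_{h,1})$ onto the symplectic group $\operatorname{Sp}(H_1(\Sigma_{h,1}))$.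

Identify $F$ with $\pi_1(\Sigma_{h,1})$, based at a boundary point, so that $\zeta$ is the boundary loop. The Dehn--Nielsen--Baer theorem for surfaces with one boundary component (see, e.g., Zieschang--Vogt--Coldewey) says that $\operatorname{Mod}(\Sigma_{h,1})$ is identified by its action on $F$ with the group of automorphisms of $F$ that fix $\zeta$. Hence $\mathcal I_{h,1}=I$.

\subsection{Pushing a disk}\label{ss:push}
Let $Y$ be a compact connected oriented surface with $\chi(Y)<0$, let $D\subset\operatorname{int}Y$ be a disk with center $o$, and let $Y_0=Y\setminus\operatorname{int}D$. Let $UTY$ be the unit tangent bundle. Extending diffeomorphisms by the identity on $D$ gives an exact sequence (Johnson; Farb--Margalit)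
\begin{equation}\label{eq:birman}
1\to\pi_1(UTY)\to\operatorname{Mod}(Y_0)\to\operatorname{Mod}(Y)\to1 .
\end{equation}
Concretely, an element $k$ of the kernel is represented by $\Phi_1|_{Y_0}$, where $\Phi_t$ is an isotopy of $Y$ rel $\partial Y$ with $\Phi_0=\mathrm{id}$ and $\Phi_1|_D=\mathrm{id}$. The loop $t\mapsto\Phi_t(o)$ represents an element $\gamma\in\pi_1(Y,o)$ that depends only on $k$, and we say that $k$ \emph{lies over} $\gamma$. We need the following properties.
\begin{itemize}
\item[(B1)] Some $k$ lies over each $\gamma$, and the elements over $\gamma$ form a coset of the central subgroup generated by $T_{\partial D}$, which is the image of the fiber of $UTY$.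
\item[(B2)] If $k$ lies over $\gamma$ and $k'$ over $\gamma'$, then $k'k$ lies over $\gamma\gamma'$: follow $\Phi_t$ by $\Phi'_t\Phi_1$. If $\varphi\in\operatorname{Mod}(Y_0)$, then $\varphi k\varphi^{-1}$ lies over $\varphi_*(\gamma)$: use $\varphi\Phi_t\varphi^{-1}$.
\item[(B3)] Let $\sigma$ be an arc in $Y_0$ from $\partial D$ to $\partial Y$. Then the loop $\Phi_1(\sigma)\sigma^{-1}$ has class $-[\gamma]$ in $H_1(Y)=H_1(Y_0)/\mathbb Z[\partial D]$. Indeed, extend $\sigma$ inside $D$ to start at $o$; the paths $\Phi_t(\sigma)$ run from $\gamma(t)$ to a fixed point of $\partial Y$, so $\Phi_1(\sigma)\simeq\gamma^{-1}\sigma$ in $Y$.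
\item[(B4)] If $\gamma$ is a simple loop and $\gamma_1,\gamma_2$ are the boundary curves of an annulus around $\gamma$ that contains $D$, then $T_{\gamma_1}T_{\gamma_2}^{-1}$ lies over $\gamma^{\pm1}$.
\end{itemize}
For a marked point in place of a disk, the mapping class group of $\Sigma_g$ with a marked point is $\operatorname{Mod}(\Sigma_{g,1})/\langle T_\partial\rangle$, and it is an extension of $\operatorname{Mod}(\Sigma_g)$ by $\pi_1(\Sigma_g)$ when $g\ge2$.

\section{From orbits to generators}\label{sec:reduction}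

Fix $g\ge3$, and put $h=g-1$ and $\Sigma=\Sigma_g$. Let $\alpha,\beta\subset\Sigma$ be oriented simple closed curves meeting once, with classes $a,b$ and $a\cdot b=1$. Let $T$ be a regular neighborhood of $\alpha\cup\beta$, a one-holed torus, and let $S=\Sigma\setminus\operatorname{int}T\cong\Sigma_{h,1}$ and $\delta=\partial S$. Then $H_1(\Sigma)=\mathbb Za\oplus\mathbb Zb\oplus H_1(S)$ and $H_1(S)=\langle a,b\rangle^\perp$. Extension by the identity on $T$ maps $\mathcal I(S)$ into $\mathcal I_g$, and we write $\mathcal I(S)$ also for the image. We write $(\mathcal I_g)_\alpha$ for the stabilizer of the isotopy class of $\alpha$.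

\subsection{A graph with one orbit of edges}
A group acting on a connected graph with a single orbit of edges, without exchanging the two types of endpoints, is generated by two vertex stabilizers. The Torelli group preserves homology classes, so the vertices have to be curves in prescribed classes. Let $\mathcal H$ be the graph whose vertices are the isotopy classes of oriented simple closed curves in class $a$ (the \emph{$a$-vertices}) or in class $b$ (the \emph{$b$-vertices}), with an edge between an $a$-vertex and a $b$-vertex when their geometric intersection number is $1$. The group $\mathcal I_g$ acts on $\mathcal H$ and preserves the type of a vertex.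

We use a theorem of Putman \cite{Putman}: \emph{for $g\ge3$ and a primitive class $x\in H_1(\Sigma_g)$, the graph whose vertices are the isotopy classes of oriented simple closed curves in class $x$, with edges given by disjointness, is connected.}

\begin{lemma}\label{lem:conn}
The graph $\mathcal H$ is connected.
\end{lemma}

\begin{proof}
First note that if $\alpha'$ is a simple closed curve in class $a$, then $a^\perp$ is the image of $H_1(\Sigma\setminus\alpha')$. The image lies in $a^\perp$. Conversely, let $\beta_0$ cross $\alpha'$ once and let $S'$ be the complement of a neighborhood of $\alpha'\cup\beta_0$; then $a^\perp=\mathbb Za\oplus H_1(S')$, and both summands come from $\Sigma\setminus\alpha'$.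

Let $\alpha',\alpha''$ be disjoint curves representing distinct $a$-vertices. We find a $b$-vertex adjacent to both. The curve $\alpha''$ separates $\Sigma\setminus\alpha'$, since otherwise some closed curve would meet $\alpha''$ once and miss $\alpha'$, although $[\alpha']=[\alpha'']$. It does not separate $\Sigma$, since $a\ne0$. So $\alpha'\cup\alpha''$ cuts $\Sigma$ into two surfaces $R_1,R_2$, each bounded by one copy of $\alpha'$ and one of $\alpha''$, and each of positive genus because $\alpha'$ and $\alpha''$ are not isotopic. Join an arc $\sigma_1$ across $R_1$ and an arc $\sigma_2$ across $R_2$ to a simple closed curve $\beta_0$ crossing each of $\alpha',\alpha''$ once, oriented so that $a\cdot[\beta_0]=1$. Then $b-[\beta_0]\in a^\perp$. By the Mayer--Vietoris sequence along $\alpha''$, the group $H_1(R_1)\oplus H_1(R_2)$ maps onto $H_1(\Sigma\setminus\alpha')$, so $b-[\beta_0]=x_1+x_2$ with $x_i$ coming from $H_1(R_i)$. Cap the boundary component $\alpha'$ of $R_i$ with a disk and push the disk along a loop of class $\pm x_i$.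 By (B3), for the right choice of sign, this gives a diffeomorphism of $R_i$ that fixes $\partial R_i$ and changes the class of $\beta_0$ by $x_i$ modulo $a$. After both pushes, $\beta_0$ has become a simple closed curve of class $b+ma$ that still crosses each of $\alpha',\alpha''$ once. A power of $T_{\alpha'}$ removes $ma$ and keeps the two crossings.

By Putman's theorem, all $a$-vertices now lie in one component of $\mathcal H$. Let $\beta'$ represent a $b$-vertex. Choose a simple closed curve $\alpha_0$ crossing $\beta'$ once with $[\alpha_0]\cdot b=1$. Then $a-[\alpha_0]\in b^\perp$ comes from the surface obtained by cutting $\Sigma$ along $\beta'$. Pushing one of its two boundary components corrects the class of $\alpha_0$ to $a$ modulo $b$, and a power of $T_{\beta'}$ corrects it to $a$. So $\beta'$ is adjacent to an $a$-vertex.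
\end{proof}

\begin{lemma}\label{lem:trans}
The group $\mathcal I_g$ acts transitively on the edges of $\mathcal H$.
\end{lemma}

\begin{proof}
Let $(\alpha',\beta')$ be an edge, represented by curves meeting once. Since $[\alpha']\cdot[\beta']=1=[\alpha]\cdot[\beta]$ and the complements of the two one-holed tori are both copies of $\Sigma_{h,1}$, there is $\varphi\in\operatorname{Mod}(\Sigma)$ taking $(\alpha,\beta)$ to $(\alpha',\beta')$ as oriented curves. Then $\varphi_*$ fixes $a$ and $b$, so it restricts to a symplectic automorphism of $\langle a,b\rangle^\perp=H_1(S)$. Choose $\psi\in\operatorname{Mod}(S)$ inducing its inverse, and extend $\psi$ by the identity on $T$. Then $\varphi\psi\in\mathcal I_g$ takes $(\alpha,\beta)$ to $(\alpha',\beta')$.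
\end{proof}

\begin{proposition}\label{prop:twostab}
$\mathcal I_g$ is generated by $(\mathcal I_g)_\alpha$ and $(\mathcal I_g)_\beta$.
\end{proposition}

\begin{proof}
Let $\Gamma$ be the subgroup they generate, let $f\in\mathcal I_g$, and take a path in $\mathcal H$ from $\alpha$ to $f\alpha$. We claim that each vertex of the path lies in $\Gamma\alpha\cup\Gamma\beta$. Suppose a vertex is $\gamma\alpha$ with $\gamma\in\Gamma$, and let $v$ be the next one. Then $(\alpha,\gamma^{-1}v)$ is an edge, hence equals $(f'\alpha,f'\beta)$ with $f'\in\mathcal I_g$; so $f'\in(\mathcal I_g)_\alpha$ and $v=\gamma f'\beta\in\Gamma\beta$. If the vertex is $\gamma\beta$, then $(\gamma^{-1}v,\beta)=(f'\alpha,f'\beta)$ with $f'\in(\mathcal I_g)_\beta$, and $v=\gamma f'\alpha\in\Gamma\alpha$. The last vertex is an $a$-vertex, so $f\alpha=\gamma\alpha$ with $\gamma\in\Gamma$, and $f\in\gamma(\mathcal I_g)_\alpha\subset\Gamma$.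
\end{proof}

\subsection{The stabilizer of a curve}
Let $A\subset T$ be an annular neighborhood of $\alpha$ and let $\Sigma_\alpha=\Sigma\setminus\operatorname{int}A$, with boundary $\alpha_+\cup\alpha_-$. Cap $\alpha_+$ with a disk $D$ with center $o$, and call the result $\hat S$. The part of $T$ outside $A$ is a pair of pants, so the closure of $\hat S\setminus S$ is an annulus between $\delta$ and $\alpha_-$ (Figure~\ref{fig:annulus}). Hence the composition $\operatorname{Mod}(S)\to\operatorname{Mod}(\Sigma_\alpha)\to\operatorname{Mod}(\hat S)$ of extensions by the identity is an isomorphism. An arc in the annulus from $o$ to the base point on $\delta$ identifies $\pi_1(\hat S,o)$ with $\pi_1(S)=F$, compatibly with the action of $\operatorname{Mod}(S)$. We apply \S\ref{ss:push} with $Y=\hat S$ and $Y_0=\Sigma_\alpha$. Note that $H_1(\Sigma_\alpha)=H_1(S)\oplus\mathbb Z[\alpha_+]$ injects into $H_1(\Sigma)$, with $[\alpha_+]\mapsto\pm a$.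

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\filldraw[fill=gray!25,thick] (1.35,0) circle (0.3);
\draw[thick] (0,0) circle (2);
\draw[thick] (0,0) circle (0.5);
\draw[dashed] (0,0) circle (1.35);
\fill (1.35,0) circle (0.045);
\draw[thick] (0.5,0) -- (1.05,0);
\node at (0,0) {$\alpha_-$};
\node at (1.7,0.42) {$\alpha_+$};
\node at (0.78,0.22) {$\beta$};
\node at (-0.75,-0.75) {$\zeta$};
\node at (-1.62,1.62) {$\delta$};
\node at (2.45,-1) {$S$};
\end{tikzpicture}
\caption{The one-holed torus $T$, cut along $\alpha$ and with $\alpha_+$ capped by the shaded disk $D$, is an annulus between $\delta=\partial S$ and $\alpha_-$. The surface $S$ is attached along $\delta$. The curve $\beta$ becomes an arc from $\alpha_+$ to $\alpha_-$, and the dashed loop through the center of $D$ represents the boundary loop $\zeta$ of $S$.}\label{fig:annulus}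
\end{figure}

\begin{lemma}\label{lem:stab}
\begin{itemize}
\item[(a)] For each $\gamma\in[F,F]$, exactly one of the elements of $\operatorname{Mod}(\Sigma_\alpha)$ lying over $\gamma$ has its image in $\operatorname{Mod}(\Sigma)$ in $\mathcal I_g$. Call this image $P_\alpha(\gamma)$.
\item[(b)] $P_\alpha(\gamma\gamma')=P_\alpha(\gamma')P_\alpha(\gamma)$, and $\varphi P_\alpha(\gamma)\varphi^{-1}=P_\alpha(\varphi(\gamma))$ for $\varphi\in\mathcal I(S)=I$.
\item[(c)] $(\mathcal I_g)_\alpha$ is generated by $\mathcal I(S)$ and $P_\alpha([F,F])$.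
\item[(d)] $P_\alpha(\zeta)=T_\delta^{\pm1}\in\mathcal I(S)$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $k\in\operatorname{Mod}(\Sigma)$ be the image of an element lying over $\gamma\in F$. Then $k_*a=a$. By (B3) applied to the arc $\beta\cap\Sigma_\alpha$,
\begin{equation}\label{eq:kb}
k_*b=b\pm[\gamma]+ma\quad\text{for some } m\in\mathbb Z,
\end{equation}
where $[\gamma]\in H_1(\hat S)=H_1(S)$. For $x\in H_1(S)$, the class $k_*x-x$ comes from the kernel $\mathbb Z[\alpha_+]$ of $H_1(\Sigma_\alpha)\to H_1(\hat S)$, so $k_*x=x+\psi a$ for an integer $\psi=\psi(x)$.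

(a) If $[\gamma]=0$, then $0=x\cdot b=k_*x\cdot k_*b=(x+\psi a)\cdot(b+ma)=\psi$. So $k\in\mathcal I_g$ if and only if $m=0$. By (B1), the possible $k$ differ by powers of $T_\alpha$, and $T_\alpha$ changes $m$ by $\pm1$.

(b) Both sides lie in $\mathcal I_g$ and, by (B2), come from elements over the same loop. Now use uniqueness in (a).

(c) Both subgroups fix $\alpha$. Let $f\in(\mathcal I_g)_\alpha$. It preserves the orientation of $\alpha$, since it fixes $a\ne0$, and hence also the two sides of $\alpha$. So it is represented by a diffeomorphism that is the identity on $A$, and it comes from some $\tilde f\in\operatorname{Mod}(\Sigma_\alpha)$. As $H_1(\Sigma_\alpha)$ injects into $H_1(\Sigma)$, the class $\tilde f$ acts trivially on $H_1(\Sigma_\alpha)$ and on its quotient $H_1(\hat S)$. Thus the image of $\tilde f$ in $\operatorname{Mod}(\hat S)=\operatorname{Mod}(S)$ is some $f_0\in\mathcal I(S)$. By \eqref{eq:birman}, $\tilde ff_0^{-1}$ lies over some $\gamma\in F$. Its image $ff_0^{-1}$ lies in $\mathcal I_g$, so \eqref{eq:kb}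 gives $[\gamma]=0$ and $ff_0^{-1}=P_\alpha(\gamma)$.

(d) The loop $\zeta$ is represented by the core of the annulus through $o$. The two sides of a thinner annulus around it that contains $D$ are isotopic in $\Sigma_\alpha$ to $\delta$ and to $\alpha_-$. By (B4) and (B1), the elements over $\zeta$ are $(T_\delta T_{\alpha_-}^{-1})^{\epsilon}T_{\alpha_+}^{\,j}$, $j\in\mathbb Z$, for a fixed sign $\epsilon$, and their images in $\operatorname{Mod}(\Sigma)$ are $T_\delta^{\epsilon}T_\alpha^{\,j-\epsilon}$. The image $T_\delta^{\epsilon}$ lies in $\mathcal I_g$, so it is $P_\alpha(\zeta)$.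
\end{proof}

The construction and the lemma hold for $\beta$ in place of $\alpha$, with the same $T$ and $S$, and give a map $P_\beta$.

\begin{corollary}\label{cor:gen}
Let $Y\subset[F,F]$ be such that $\zeta$ and the $I$-orbits of the elements of $Y$ generate $[F,F]$. Then $\mathcal I_g$ is generated by $\mathcal I(S)$, $P_\alpha(Y)$ and $P_\beta(Y)$. In particular $d(\mathcal I_g)\le d(\mathcal I_{g-1,1})+2|Y|$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:stab}(b), $P_\alpha([F,F])$ is generated by $P_\alpha(\zeta)$ and the conjugates $\varphi P_\alpha(y)\varphi^{-1}$ with $y\in Y$, $\varphi\in\mathcal I(S)$. By (c) and (d), $(\mathcal I_g)_\alpha$ is generated by $\mathcal I(S)$ and $P_\alpha(Y)$. The same holds for $\beta$; apply Proposition~\ref{prop:twostab}.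
\end{proof}

\subsection{Proofs of the theorems, assuming Proposition~\ref{prop:orbits}}
For $g\ge3$ we have $h=g-1\ge2$, so Proposition~\ref{prop:orbits} and Corollary~\ref{cor:gen} give
\begin{equation}\label{eq:ineq1}
d(\mathcal I_g)\le d(\mathcal I_{g-1,1})+2\binom{2g-1}{2}\qquad(g\ge3).
\end{equation}
For $h\ge2$, apply \eqref{eq:birman} to $Y=\Sigma_h$, $Y_0=\Sigma_{h,1}$. Since $H_1(\Sigma_{h,1})=H_1(\Sigma_h)$, an element of $\operatorname{Mod}(\Sigma_{h,1})$ lies in $\mathcal I_{h,1}$ exactly when its image lies in $\mathcal I_h$. So $1\to\pi_1(UT\Sigma_h)\to\mathcal I_{h,1}\to\mathcal I_h\to1$ is exact. The group $\pi_1(UT\Sigma_h)$ is generated by the fiber and lifts of $2h$ generators of $\pi_1(\Sigma_h)$, so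
\begin{equation}\label{eq:ineq2}
d(\mathcal I_{h,1})\le d(\mathcal I_h)+2h+1\qquad(h\ge2).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $h\ge3$ and $d(\mathcal I_h)\le d_h$, then \eqref{eq:ineq1}, \eqref{eq:ineq2} and \eqref{eq:budget} give $d(\mathcal I_{h+1})\le d_h+(2h+1)+2\binom{2h+1}{2}=d_{h+1}$. The induction starts at $h=3$ by (K2), and (K1) gives equality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
Put $D_g=d_g+2g+1=\sum_{i=0}^3\binom{2g}{i}$. By \eqref{eq:budget}, $d_{g+1}=D_g+2\binom{2g+1}{2}$.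

(a) By \eqref{eq:ineq2} and Theorem~\ref{thm:main}, $d(\mathcal I_{g,1})\le D_g$. By (K1) and \eqref{eq:ineq1} in genus $g+1$, $d(\mathcal I_{g,1})\ge d_{g+1}-2\binom{2g+1}{2}=D_g$. Since $\mathcal I_{g,*}=\mathcal I_{g,1}/\langle T_\partial\rangle$, we have $d(\mathcal I_{g,*})\ge D_g-1$. The group $\pi_1(\Sigma_g)$ of point pushes acts trivially on $H_1(\Sigma_g)$, so $1\to\pi_1(\Sigma_g)\to\mathcal I_{g,*}\to\mathcal I_g\to1$ is exact and $d(\mathcal I_{g,*})\le d_g+2g=D_g-1$.

(b) The first statement is Corollary~\ref{cor:gen} with $Y=X$. For $g\ge4$, the group $\mathcal I(S)$ is generated by $D_{g-1}$ elements by (a). If $n$ further elements suffice, then (K1) gives $D_{g-1}+n\ge d_g=D_{g-1}+2\binom{2g-1}{2}$.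

(c) By (K1), Corollary~\ref{cor:gen} in genus $h+1$, and (a), we get $d_{h+1}\le D_h+2|Y|$, while $d_{h+1}=D_h+2\binom{2h+1}{2}$.
\end{proof}

The hypothesis $g\ge3$ entered through Putman's theorem and through $h\ge2$ in Proposition~\ref{prop:orbits}; the fact (K2) is only the base of the induction, and (K1) is used only for lower bounds.

\section{Dragging a subsurface}\label{sec:push}

Suppose that a curve cuts $\Sigma_{h,1}$ into a piece with one boundary component, with fundamental group $M$ and boundary loop $m$, and the rest. Replace the piece by a disk, push the disk around a loop, and glue the piece back. The result conjugates $M$, and it changes the other loops only by conjugates of $m$. As $m$ is null-homologous, the result is a Torelli element. This gives the partial normality that we need.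

\begin{lemma}\label{lem:push}
Let $F=F_R*M$ be a free group of finite rank and let $\zeta=\zeta_Rm$, where $\zeta_R=\prod_{i=1}^k[x_i^{-1},y_i]$ for a basis $x_1,y_1,\dots,x_k,y_k$ of $F_R$, and $1\ne m\in[M,M]$. Let $I$ be the group of automorphisms of $F$ that fix $\zeta$ and act trivially on $F^{\mathrm{ab}}$. Let $K\le F$ be an $I$-invariant subgroup with $m\in K$. Then for $z\in M$ and $u\in F_R*\langle m\rangle$,
\[
z\in K\iff z^u\in K .
\]
\end{lemma}

\begin{example}\label{ex:push}
Let $k=1$, so $\zeta=x^{-1}yxy^{-1}m$. Define $\varphi$ by $x\mapsto m^{-1}x$, $y\mapsto m^{-1}ym$, and $z\mapsto z^{\,y^{-1}m}$ for $z\in M$. Then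
\[
\varphi(\zeta)=x^{-1}m\cdot m^{-1}ym\cdot m^{-1}x\cdot m^{-1}y^{-1}m\cdot m^{-1}y\,m\,y^{-1}m=x^{-1}yxy^{-1}m=\zeta .
\]
The image of $\varphi$ contains $\varphi(y)^{-1}\varphi(m)=y^{-1}m$, hence $M$, $y$ and $x$. So $\varphi\in I$, and $z\in K\iff z^{y^{-1}m}\in K\iff z^{y^{-1}}\in K$, the last step because $m\in K$. This is the lemma for $u=y^{-1}$. Such automorphisms do not compose naively: if $\varphi_i$ conjugates $M$ by $e_i$, then $\varphi_1\varphi_2$ conjugates $M$ by $e_1\varphi_1(e_2)$, which equals $e_1e_2$ only modulo the normal closure $L$ of $m$. The real content of the lemma is that $L\subset K$.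
\end{example}

The proof that $L\subset K$ uses a symmetry. The group $L$ is defined by moving the base point around a puncture; exchanging the roles of the two points, we show that $L$ is generated by the images of $m$ under pushes of the puncture. The place to compare the two descriptions is the configuration space of two points.

\begin{proof}[Proof of Lemma~\ref{lem:push}]
Let $Q=F_R*\langle m\rangle\le F$, and let $L$ be the normal closure of $m$ in $Q$. If $k=0$, then $u$ is a power of $m\in K$ and there is nothing to prove. Let $k\ge1$.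

\emph{The model.} Let $R$ be a compact surface of genus $k$ with one boundary component. Let $R^+$ be $R$ with an open collar attached along $\partial R$, and let $R^-\subset\operatorname{int}R$ be $R$ minus a half-open inner collar of $\partial R$. Fix $v\in\partial R$ and $o\in\operatorname{int}R^-$. Let $\tau$ be an embedded arc from $v$ to $o$ that crosses the inner collar in a fiber and then stays in $R^-$, let $\Delta\subset\operatorname{int}R^-$ be a small disk around $o$ that $\tau$ enters once, and let $\tau_0$ be the part of $\tau$ from $v$ to $\partial\Delta$. Cutting $R\setminus\operatorname{int}\Delta$ along $\tau_0$ gives a surface of genus $k$ with one boundary component, whose boundary loop is a product of $k$ commutators of a basis. So we can identify $\pi_1(R^+\setminus o,v)$ with $Q$ so that $m=\tau_0\,\partial\Delta\,\tau_0^{-1}$, for a suitable orientation of $\partial\Delta$, and so that the loop $\partial R$ is $\zeta_Rm=\zeta$. Filling in $o$ gives $Q/L=\pi_1(R^+,v)$.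

Let $B=\pi_1(\operatorname{Conf}_2(R^+),(v,o))$, where $\operatorname{Conf}_2$ is the space of ordered pairs of distinct points. By the Fadell--Neuwirth theorem, each of the two projections $\operatorname{Conf}_2(R^+)\to R^+$ is a fibration whose fiber is $R^+$ minus a point. Since $\pi_2(R^+)=0$, the long exact sequences identify
\[
Q=\ker\bigl(B\to\pi_1(R^+,o)\bigr),\qquad Q':=\pi_1(R^+\setminus v,o)=\ker\bigl(B\to\pi_1(R^+,v)\bigr).
\]
In $Q$ the first point moves and the second rests; in $Q'$ it is the reverse. As $L=\ker(Q\to\pi_1(R^+,v))$, we get $L=Q\cap Q'=\ker(Q'\to\pi_1(R^+,o))$.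

\emph{Generators of $L$.} The annulus $R^+\setminus\operatorname{int}R^-$ with $v$ removed deformation retracts, rel $\partial R^-$, onto the union of $\partial R^-$, an arc along $\tau$, and a small circle around $v$. Hence $Q'=\Pi*\langle m'\rangle$, where $\Pi=\pi_1(R^-,o)$ maps isomorphically to $\pi_1(R^+,o)$, and $m'$ runs backwards along $\tau$ to a point near $v$, once around $v$, and returns. Let $N\cong\mathbb R^2$ be an open disk neighborhood of $\tau\cup\Delta$ in $R^+$. Both $m$ and $m'$ are represented by loops in $\operatorname{Conf}_2(N)$. The rotation number of the difference of the two points gives an isomorphism $\pi_1(\operatorname{Conf}_2(N))\cong\mathbb Z$, and it is $\pm1$ on both loops. So $m=m'$ in $B$ for a suitable orientation of $m'$. By Lemma~\ref{lem:freeprod}(b), $L$ is generated by the elements $m^g=g^{-1}mg$, $g\in\Pi$, the products being taken in $B$.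

\emph{Conjugation by $\Pi$ is a push.} Let $g\in\Pi$ be represented by a loop $g(t)$ in $R^-$. Choose an isotopy $\Phi_t$ of $R^+$, supported in a compact subset of $\operatorname{int}R$, with $\Phi_0=\mathrm{id}$ and $\Phi_t(o)=g(t)$. Following it by an isotopy that fixes $o$ and is supported near $o$, and shrinking $\Delta$, we may assume $\Phi_1=\mathrm{id}$ on $\Delta$; shrinking $\Delta$ does not change $m$. Let $x\in Q$ be represented by a loop $x(s)$ in $R^+\setminus o$ at $v$. The square $(s,t)\mapsto(\Phi_t(x(s)),g(t))$ in $\operatorname{Conf}_2(R^+)$ has bottom $x$, top $(\Phi_1)_*(x)$, and both vertical sides equal to $g$. So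
\[
\pi_g(x):=g^{-1}xg=(\Phi_1)_*(x)\qquad(x\in Q).
\]
This has three consequences. First, $\pi_g$ is an automorphism of $Q$ with $\pi_g(\zeta)=\zeta$, since $\Phi_1$ fixes $\partial R$. Second, $x^{-1}\pi_g(x)\in L$ for all $x\in Q$, since $\Phi_1$ is isotopic to the identity of $R^+$ rel $v$. Third,
\[
\pi_g(m)=\Phi_1(\tau_0)\,\partial\Delta\,\Phi_1(\tau_0)^{-1}=m^e,\qquad e:=\tau_0\,\Phi_1(\tau_0)^{-1}\in Q .
\]
The paths $\Phi_t(\tau)$ run from $v$ to $g(t)$, so $\Phi_1(\tau)\simeq\tau g$ in $R^+$, and the image of $e$ in $Q/L=\pi_1(R^+,v)$ is $\tau g^{-1}\tau^{-1}$. As $g$ ranges over $\Pi$, every element of $Q/L$ occurs.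

\emph{Gluing $M$ back.} For $g$ and $e$ as above, define $\varphi\colon F\to F$ by $\varphi=\pi_g$ on $F_R$ and $\varphi(z)=z^e$ on $M$. Since $\varphi(m)=m^e=\pi_g(m)$, we have $\varphi=\pi_g$ on $Q$. The image of $\varphi$ contains $Q\ni e$ and $M^e$, so $\varphi$ is onto, hence an automorphism. It fixes $\zeta\in Q$. It acts trivially on $F^{\mathrm{ab}}$ because $L\subset[F,F]$; this is where $m\in[M,M]$ is used. Thus $\varphi\in I$ and $\varphi(K)=K$. Since $m\in K$, we get $m^g=\varphi(m)\in K$ for every $g\in\Pi$, so $L\subset K$. Finally, given $u\in Q$, choose $g$ with $e=ul$, $l\in L$. For $z\in M$ we have $z\in K\iff\varphi(z)=(z^u)^l\in K\iff z^u\in K$.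
\end{proof}

\section{Two handles}\label{sec:two}

One handle is not enough. It is a standard fact, which we do not use, that $\mathcal I_{1,1}$ is generated by the boundary twist, which acts on $F$ as conjugation by $\zeta^{\pm1}$. So for $h=1$ the group generated by $\zeta$ and the orbits of a finite set $Y$ is just $\langle\zeta,Y\rangle$, while $[F,F]$ is not finitely generated. The smallest case is therefore $h=2$, and it contains all the difficulty.

Let $G=G_1*G_2$, where $G_1$ is free on $p,q$ and $G_2$ is free on $r,s$. Put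
\[
c_1=p^{-1}qpq^{-1},\qquad c_2=r^{-1}srs^{-1},\qquad\omega=c_1c_2,\qquad t=q^{-1}p .
\]
Let $\operatorname{Aut}_\omega$ be the group of automorphisms of $G$ fixing $\omega$, and let $I_G$ be its normal subgroup acting trivially on $G^{\mathrm{ab}}$. Call a subgroup $K\le G$ \emph{admissible} if it is $I_G$-invariant and contains $c_1$ and $c_2$.

\begin{proposition}\label{prop:two}
Let $K\le G$ be admissible and contain
\begin{equation}\label{eq:H}
[p,r],\ [p,s],\ [q,r],\ [q,s],\qquad c_1^{\,p},\ c_1^{\,q},\ c_2^{\,r},\ c_2^{\,s},\qquad c_1^{\,t}.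
\end{equation}
Then $[G,G]\subset K$.
\end{proposition}

By Lemma~\ref{lem:freeprod}(a) we must show that $K$ contains the mixed commutators $[a,v]$, $a\in G_2$, $v\in G_1$, and the groups $[G_i,G_i]$, which are generated by the conjugates $c_i^{\,u}$, $u\in G_i$. We obtain in turn: $[s^m,p]$ and $[s,p^m]$; the conjugates $c_2^{\,s^j}$; the commutators $[s^m,v]$ for all $v\in G_1$; and finally all of $[G_2,G_2]$. Throughout the section, $K$ denotes an admissible subgroup.

\subsection{Partial normality and change of splitting}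

\begin{lemma}\label{lem:P}
Let $\{i,j\}=\{1,2\}$, $x\in G_i$ and $u\in G_j$. Then $x\in K\iff x^u\in K$.
\end{lemma}

\begin{proof}
For $i=2$ apply Lemma~\ref{lem:push} with $F_R=G_1$, $M=G_2$, $m=c_2$. For $i=1$ write $\omega=c_2\,c_1^{\,c_2}$ and $G=G_2*G_1^{\,c_2}$, and take $m=c_1^{\,c_2}\in K$. Then $x\in K\iff x^{c_2}\in K\iff x^{c_2u'}\in K$ for every $u'\in G_2$; put $u'=c_2^{-1}u$.
\end{proof}

For $\varphi\in\operatorname{Aut}_\omega$ put $K^\varphi=\varphi^{-1}(K)$, so that $x\in K^\varphi\iff\varphi(x)\in K$. Since $I_G$ is normal in $\operatorname{Aut}_\omega$, the group $K^\varphi$ is $I_G$-invariant. Hence: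
\begin{quote}
\emph{if $\varphi\in\operatorname{Aut}_\omega$ and $\varphi(c_1),\varphi(c_2)\in K$, then $K^\varphi$ is admissible.}
\end{quote}
Every statement proved for all admissible subgroups may then be applied to $K^\varphi$. For Lemma~\ref{lem:P} this means that partial normality holds for the splitting $G=\varphi(G_1)*\varphi(G_2)$ as soon as $K$ contains its two boundary loops. We use three kinds of $\varphi$: automorphisms of a single handle, an exchange of the handles, and two automorphisms that mix the handles. The first two kinds save repetition; the third produces new elements of $K$.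

\subsection{Automorphisms of one handle; exchanging the handles}
Let $\operatorname{Aut}(G_i;c_i)$ be the group of automorphisms of $G_i$ fixing $c_i$. We extend its elements by the identity on the other factor; they lie in $\operatorname{Aut}_\omega$ and fix $c_1,c_2$, so they take admissible subgroups to admissible subgroups. On $G_1$ define
\[
\mu_k\colon p\mapsto q^{-k}p,\ q\mapsto q;\qquad
\nu_k\colon p\mapsto p,\ q\mapsto qp^k;\qquad
\rho\colon p\mapsto q,\ q\mapsto qp^{-1}q^{-1}.
\]
We have $\mu_k(c_1)=p^{-1}q^k\cdot q\cdot q^{-k}p\cdot q^{-1}=c_1$ and $\rho(c_1)=q^{-1}\cdot qp^{-1}q^{-1}\cdot q\cdot qpq^{-1}=c_1$. Since $\rho(p^{-1}q^{-1}p)=q^{-1}\cdot qpq^{-1}\cdot q=p$, the inverse of $\rho$ is $q\mapsto p$, $p\mapsto p^{-1}q^{-1}p$. Moreover $\nu_k=\rho\mu_k\rho^{-1}$, because $\mu_k$ fixes $p^{-1}q^{-1}p$ and $\rho\mu_k(p)=\rho(q^{-k}p)=qp^kq^{-1}\cdot q=qp^k$. Let $\iota\colon G_1\to G_2$ be the isomorphism $p\mapsto r$, $q\mapsto s$; it takes $c_1$ to $c_2$, and through it the same formulas define $\mu_k,\nu_k,\rho\in\operatorname{Aut}(G_2;c_2)$.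

Let $\mathcal S_1$ be the orbit of $p$ under $\operatorname{Aut}(G_1;c_1)$, and let $\mathcal S_2=\iota(\mathcal S_1)$. Then $q=\rho(p)$ and $t=\mu_1(p)$ lie in $\mathcal S_1$, and $r,s\in\mathcal S_2$. The set $\mathcal S_1$ is closed under inversion up to a factor $c_1^{-1}$: we have $\rho^2(q)=qp^{-1}q^{-1}\cdot q^{-1}\cdot qpq^{-1}=c_1^{-1}q^{-1}$, and writing $z=\varphi(q)$ with $\varphi\in\operatorname{Aut}(G_1;c_1)$ gives
\begin{equation}\label{eq:inv}
z\in\mathcal S_1\ \Longrightarrow\ c_1^{-1}z^{-1}=\varphi\rho^2(q)\in\mathcal S_1 .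
\end{equation}

Define $\sigma\colon p\mapsto r$, $q\mapsto s$, $r\mapsto p^{c_2}$, $s\mapsto q^{c_2}$. It is onto, $\sigma(c_1)=c_2$ and $\sigma(c_2)=c_1^{\,c_2}$, so $\sigma(\omega)=c_2c_1^{\,c_2}=\omega$. Thus $\sigma\in\operatorname{Aut}_\omega$ and $K^\sigma$ is admissible.

\begin{lemma}\label{lem:transp}
For $u\in G_1$ and $v\in G_2$:
\[
[\iota u,\iota^{-1}v]\in K^\sigma\iff[u,v]\in K,\qquad
c_2^{\,\iota u}\in K^\sigma\iff c_1^{\,u}\in K,\qquad
c_1^{\,\iota^{-1}v}\in K^\sigma\iff c_2^{\,v}\in K .
\]
\end{lemma}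

\begin{proof}
We have $\sigma(\iota u)=u^{c_2}$ and $\sigma(\iota^{-1}v)=v$. So $\sigma(c_2^{\,\iota u})=(c_1^{\,u})^{c_2}$ and $\sigma(c_1^{\,\iota^{-1}v})=c_2^{\,v}$, which gives the last two equivalences, and $\sigma[\iota u,\iota^{-1}v]=[u^{c_2},v]$. The automorphism that is the identity on $G_1$ and $x\mapsto c_2xc_2^{-1}$ on $G_2$ lies in $I_G$ and sends $[u,v]$ to $[u,c_2vc_2^{-1}]=c_2[u^{c_2},v]c_2^{-1}$. Hence $[u,v]\in K\iff[u^{c_2},v]\in K$.
\end{proof}

\subsection{Mixing the handles, and the first case}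
We want a new splitting whose boundary loops already lie in $K$. The elements at hand are $c_1$, $c_2$ and commutators such as $\kappa=[s,p]=sps^{-1}p^{-1}$, and $\omega=(c_1\kappa^{-1})(\kappa c_2)$. The following automorphism realizes this factorization:
\[
\theta_p\colon\quad
\begin{aligned}
p&\mapsto sps^{-1}=\kappa p, &\qquad q&\mapsto sps^{-1}p^{-1}qs^{-1}=\kappa qs^{-1},\\
r&\mapsto sps^{-1}\,r\,psp^{-1}s^{-1}=\kappa pr\kappa^{-1}, &\qquad s&\mapsto(sp)s(sp)^{-1}=s\kappa^{-1}.
\end{aligned}
\]
On $G^{\mathrm{ab}}$ it fixes $p$ and $s$ and sends $q\mapsto q-s$, $r\mapsto r+p$. We compute, using $\kappa^{-1}=psp^{-1}s^{-1}$ and $\kappa^{-1}sp=ps$,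
\begin{align*}
\theta_p(c_1)&=sp^{-1}s^{-1}\cdot sps^{-1}p^{-1}qs^{-1}\cdot sps^{-1}\cdot sq^{-1}\kappa^{-1}=p^{-1}qpq^{-1}\kappa^{-1}=c_1\kappa^{-1},\\
\theta_p(c_2)&=\kappa r^{-1}p^{-1}\kappa^{-1}\cdot s\kappa^{-1}\cdot\kappa pr\kappa^{-1}\cdot\kappa s^{-1}=\kappa r^{-1}p^{-1}(\kappa^{-1}sp)rs^{-1}=\kappa c_2 .
\end{align*}
So $\theta_p(\omega)=\omega$. Since $\theta_p(p)^{-1}\theta_p(s)\theta_p(p)=s$, the image of $\theta_p$ contains $s$, then $p$, then $q$ and $r$. Hence $\theta_p\in\operatorname{Aut}_\omega$.

Let $\theta_q=\rho\theta_p\rho^{-1}\in\operatorname{Aut}_\omega$, with $\rho\in\operatorname{Aut}(G_1;c_1)$. Then $\theta_q(q)=\rho\theta_p(p)=sqs^{-1}$. Also $\rho\theta_p(q)=sqs^{-1}p^{-1}q^{-1}s^{-1}$, so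
\[
\theta_q(p)=\rho\theta_p(p^{-1}q^{-1}p)=sq^{-1}s^{-1}\cdot sqpsq^{-1}s^{-1}\cdot sqs^{-1}=sp .
\]
Applying $\rho$ to the formulas for $\theta_p(s)$, $\theta_p(c_1)$, $\theta_p(c_2)$, we obtain for $z\in\{p,q\}$
\begin{equation}\label{eq:theta}
\theta_z(z)=szs^{-1},\quad\theta_z(s)=(sz)s(sz)^{-1},\quad\theta_z(c_1)=c_1[s,z]^{-1},\quad\theta_z(c_2)=[s,z]c_2 .
\end{equation}
If $[s,z]\in K$, then $K^{\theta_z}$ is admissible, and Lemma~\ref{lem:P} for $K^{\theta_z}$ says
\begin{equation}\label{eq:Ptheta}
\theta_z(x)\in K\iff\theta_z(x^v)\in K\qquad(x\in G_2,\ v\in G_1).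
\end{equation}

The method is visible in the smallest case. Suppose $[s,p]\in K$; we show $[s,p^m]\in K$ for all $m$. If $K$ were normal, this would follow from \eqref{eq:comm}. Instead, $\theta_p(c_2)\in K$, so $\theta_p(c_2^{\,p^m})\in K$ by \eqref{eq:Ptheta}, and we expand this element in the original splitting:
\begin{equation}\label{eq:first}
\theta_p(c_2^{\,p^m})=sp^{-m}s^{-1}\cdot sps^{-1}p^{-1}c_2\cdot sp^ms^{-1}=[s,p^{1-m}]\;c_2^{\,p^m}\;[s,p^{-m}]^{-1}.
\end{equation}
The middle factor lies in $K$ by Lemma~\ref{lem:P}. Hence $[s,p^{1-m}]\in K\iff[s,p^{-m}]\in K$ for every $m$, and $[s,p^0]=1$ starts an induction in both directions. Every later step has this shape: an element known to be in $K$ from the new splitting is expanded in the old one, and all factors but one are already known.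

\begin{lemma}\label{lem:A}
If $y\in\mathcal S_2$, $z\in\mathcal S_1$ and $[y,z]\in K$, then $[y,z^m]$, $[y^m,z]$ and $[y^m,z^{-1}]$ lie in $K$ for all $m\in\mathbb Z$.
\end{lemma}

\begin{proof}
Choose $\varphi_i\in\operatorname{Aut}(G_i;c_i)$ with $\varphi_1(p)=z$ and $\varphi_2(s)=y$. The case just treated, applied to $K^{\varphi_1\varphi_2}$, gives $[y,z^m]\in K$. By Lemma~\ref{lem:transp}, $[\iota z,\iota^{-1}y]\in K^\sigma$, with $\iota z\in\mathcal S_2$ and $\iota^{-1}y\in\mathcal S_1$. So $[\iota z,(\iota^{-1}y)^m]\in K^\sigma$, that is, $[z,y^m]\in K$, and $[y^m,z]$ is its inverse. For the last claim, \eqref{eq:comm} gives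
\[
[y^m,c_1^{-1}z^{-1}]=[y^m,c_1^{-1}]\;c_1^{-1}[y^m,z^{-1}]c_1,
\]
and $[y^m,c_1^{-1}]=(c_1^{-1})^{y^{-m}}c_1\in K$ by Lemma~\ref{lem:P}. So $[y^m,c_1^{-1}z^{-1}]\in K\iff[y^m,z^{-1}]\in K$. For $m=1$ the right side is known. By \eqref{eq:inv}, the second claim applies to the pair $y$, $c_1^{-1}z^{-1}$ and gives the left side for all $m$.
\end{proof}

\subsection{Rewriting along a walk}
To expand longer conjugates we need bookkeeping, and it is the Reidemeister--Schreier rewriting for the kernel of $G\to G_1\times G_2$. For $g\in G$ let $\bar g_1\in G_1$, $\bar g_2\in G_2$ be its projections. For $W,W'\in G_1$ and $a\in G_2$ put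
\[
E_a(W,W')=[a,W]^{-1}[a,W'],\qquad n(g;W,a)=(Wa)\,g\,(W\bar g_1\,a\bar g_2)^{-1}.
\]
Then $E_1(W,W')=1$, $E_a(W',W)=E_a(W,W')^{-1}$ and $E_a(1,W)=[a,W]$. From the definition and \eqref{eq:comm},
\begin{gather*}
n(gg';W,a)=n(g;W,a)\,n(g';W\bar g_1,a\bar g_2),\\
n(x;W,a)=1\quad(x\in G_2),\qquad n(x;W,a)=W[a,x]W^{-1}=E_a(W,Wx)\quad(x\in G_1).
\end{gather*}
So $n(g;W,a)$ is computed by a walk. Start at the \emph{position} $(W,a)$, where $a$ is called the \emph{level}, and read a factorization of $g$ into elements of $G_1$ and $G_2$ from left to right. A factor $x\in G_2$ changes the level $a$ to $ax$ and contributes nothing. A factor $x\in G_1$ changes $W$ to $Wx$ and contributes $E_a(W,Wx)$. The product of the contributions, in order, is $n(g;W,a)$.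

\begin{lemma}\label{lem:conj}
Let $z\in\{p,q\}$ and $g\in G$, and put $W=\bar g_1^{\,-1}$, $a=\bar g_2^{\,-1}$, $n=n(g;W,a)$. Then
\begin{equation}\label{eq:conj}
\theta_z(c_2)^g=n^{-1}\;E_{as}(W,Wz)\,E_a(W,Wz)^{-1}\;c_2^{\,a^{-1}W^{-1}}\;n .
\end{equation}
If $n$, $E_{as}(W,Wz)$ and $E_a(W,Wz)$ lie in $K$, then $\theta_z(c_2)^g\in K\iff c_2^{\,\bar g_2}\in K$.
\end{lemma}

\begin{proof}
Here $n=Wag$, so $\theta_z(c_2)^g=n^{-1}(Wa)[s,z]c_2(Wa)^{-1}n$. Reading $[s,z]=szs^{-1}z^{-1}$ from $(W,a)$ gives $(Wa)[s,z](Wa)^{-1}=E_{as}(W,Wz)E_a(Wz,W)$, and $(Wa)c_2(Wa)^{-1}=c_2^{\,a^{-1}W^{-1}}$. The last statement follows since $c_2^{\,a^{-1}W^{-1}}\in K\iff c_2^{\,a^{-1}}\in K$ by Lemma~\ref{lem:P}.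
\end{proof}

Let $\lambda_p,\lambda_q\colon G_1\to\mathbb Z$ be the homomorphisms with $\lambda_p(p)=0$, $\lambda_p(q)=-1$, $\lambda_q(p)=1$, $\lambda_q(q)=0$. The formulas for $\theta_z$ on $p$ and $q$ show that, for $v\in G_1$, the element $\theta_z(v)\in\langle s\rangle*G_1$ has projections $v$ and $s^{\lambda_z(v)}$. The next identity generalizes \eqref{eq:first} by allowing both a power of $s$ and an arbitrary word of $G_1$ in the exponent.

\begin{lemma}\label{lem:key}
Let $z\in\{p,q\}$ and $W\in G_1$. Put $b=\lambda_z(W)$ and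
\[
E_m=E_{s^m}(W,Wz),\qquad\gamma_m=c_2^{\,s^{-m}W^{-1}},\qquad n_0=n(\theta_z(W^{-1});W,s^b),\qquad Y=n_0^{-1}E_{b+1}.
\]
Then $E_0=1$, and for all $j\in\mathbb Z$,
\begin{equation}\label{eq:key}
\theta_z\bigl(c_2^{\,s^{b-j}W^{-1}}\bigr)=Y\,\bigl(E_j^{-1}\gamma_jE_{j+1}\bigr)\,Y^{-1}.
\end{equation}
\end{lemma}

\begin{proof}
Let $i=b-j$ and $g=\theta_z(s^i)\theta_z(W^{-1})$, so that the left side is $\theta_z(c_2)^g$. The projections of $g$ are $W^{-1}$ and $s^{i-b}=s^{-j}$, so the walk starts at $(W,s^j)$. Reading $\theta_z(s^i)=s\,z\,s^i\,z^{-1}s^{-1}$ contributes $E_{j+1}$ and then $E_{b+1}^{-1}$, and ends at $(W,s^b)$. Thus $n=E_{j+1}E_{b+1}^{-1}n_0=E_{j+1}Y^{-1}$, and \eqref{eq:conj} reads $YE_{j+1}^{-1}\cdot E_{j+1}E_j^{-1}\gamma_j\cdot E_{j+1}Y^{-1}$.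
\end{proof}

What matters in \eqref{eq:key} is that $Y$ does not depend on $j$.

\subsection{Conjugates of $c_2$ by powers of $s$}
Lemma~\ref{lem:P} says nothing about conjugating $c_2$ by elements of $G_2$. But $\theta_p(q)$ projects to $s^{-1}$ in $G_2$, so conjugation by $q$ in the new splitting becomes conjugation by $s^{-1}$ in the old one.

\begin{lemma}\label{lem:B}
Suppose $[s,p],[s,q]\in K$.
\begin{itemize}
\item[(a)] For $z\in\{p,q\}$, $W\in G_1$, $i\in\mathbb Z$: $\ \theta_z(c_2^{\,s^iW^{-1}})\in K\iff c_2^{\,s^i}\in K$.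
\item[(b)] If also $c_2^{\,s}\in K$, then $c_2^{\,s^i}\in K$ for all $i\in\mathbb Z$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:A}, $[s^m,p^{\pm1}]$ and $[s^m,q^{\pm1}]$ lie in $K$ for all $m$.

(a) By \eqref{eq:Ptheta} we may take $W=1$. Then $b=0$, $n_0=1$, $E_m=[s^m,z]\in K$ and $Y=E_1\in K$, and \eqref{eq:key} with $j=-i$ has $\gamma_j=c_2^{\,s^i}$.

(b) Take $z=p$ and $W=q^{-1}$ in Lemma~\ref{lem:key}. Then $b=1$, $Wp=t$ and $E_m=[s^m,q^{-1}]^{-1}[s^m,t]$. Reading $\theta_p(q)=s\,p\,s^{-1}p^{-1}q\,s^{-1}$ from $(q^{-1},s)$ gives $n_0=E_2E_1^{-1}[s,q^{-1}]^{-1}$, so $Y=[s,q^{-1}]E_1\in KE_1$. By (a) and \eqref{eq:key},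
\begin{equation}\label{eq:Bstep}
c_2^{\,s^{1-j}}\in K\iff E_1E_j^{-1}\gamma_jE_{j+1}E_1^{-1}\in K\qquad(j\in\mathbb Z).
\end{equation}
For $j=0$ the left side is the hypothesis $c_2^{\,s}\in K$, so $E_1\gamma_0\in K$, where $\gamma_0=c_2^{\,q}\in K$ by Lemma~\ref{lem:P}. Hence $E_1\in K$ and $[s,t]\in K$. As $t\in\mathcal S_1$, Lemma~\ref{lem:A} gives $[s^m,t]\in K$, so $E_m\in K$ for all $m$. Now \eqref{eq:Bstep} says $c_2^{\,s^{1-j}}\in K\iff c_2^{\,s^{-j}q}\in K$, and by Lemma~\ref{lem:P} this is equivalent to $c_2^{\,s^{-j}}\in K$. Since $c_2\in K$, induction in both directions finishes the proof.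
\end{proof}

\subsection{Commutators of powers of $s$ with all of $G_1$}

\begin{lemma}\label{lem:C}
If $[s,p],[s,q],c_2^{\,s}\in K$, then $[s^m,v]\in K$ for all $m\in\mathbb Z$ and $v\in G_1$.
\end{lemma}

We induct on the length of $v$. Passing from $W$ to $Wz$ requires $E_{s^m}(W,Wz)=W[s^m,z]W^{-1}\in K$, and \eqref{eq:key} relates these elements for consecutive $m$. The difficulty is the conjugator $Y$: it need not be known to lie in $K$, because the walk that computes $n_0$ may itself cross the new edge from $W$ to $Wz$. It does so in a controlled way.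

\begin{proof}
By Lemma~\ref{lem:B}, the left side of \eqref{eq:key} lies in $K$ for all $z,W,j$, and by Lemmas~\ref{lem:B}(b) and~\ref{lem:P}, $\gamma_j\in K$ for all $W,j$.

\emph{Claim. In the notation of Lemma~\ref{lem:key}, if $n_0$ lies in $K$, in $E_{b+1}K$, or in $E_{b+1}E_b^{-1}K$, then $E_m\in K$ for all $m$.} In the three cases $Y=n_0^{-1}E_{b+1}$ lies in $KE_{m_0}$ with $m_0=b+1$, $m_0=0$, $m_0=b$ respectively. Put $X_j=E_jE_{m_0}^{-1}$. By \eqref{eq:key}, $X_j^{-1}\gamma_jX_{j+1}\in K$, so $X_j\in K\iff X_{j+1}\in K$. Since $X_{m_0}=1$, all $X_j$ lie in $K$. Then $X_0=E_{m_0}^{-1}\in K$, and all $E_j$ lie in $K$.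

Let $|V|$ be the length of the reduced word in $p^{\pm1},q^{\pm1}$ representing $V\in G_1$. Assume that $[s^m,V]\in K$ for all $m$ and all $V$ with $|V|\le\ell$; this holds for $\ell=0$. Then
\begin{equation}\label{eq:short}
E_{s^m}(V,V')\in K\qquad\text{whenever }|V|,|V'|\le\ell .
\end{equation}
Let $x_1\cdots x_d$ be a reduced word for an element $V$. The walk that reads $\theta_z(V^{-1})=\theta_z(x_d^{-1})\cdots\theta_z(x_1^{-1})$ from $(V,s^{\lambda_z(V)})$ reaches, just before the factor $\theta_z(x_i^{-1})$, the position $(U,s^k)$ with $U=x_1\cdots x_i$ and $k=\lambda_z(U)$; the factor leads to $U'=x_1\cdots x_{i-1}$. Its contribution is as follows.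
\[
\begin{array}{c|c|c|l}
z & x_i & \theta_z(x_i^{-1}) & \text{contribution}\\ \hline
p & p^{\pm1} & sp^{\mp1}s^{-1} & E_{s^{k+1}}(U,U')\\
p & q & sq^{-1}psp^{-1}s^{-1} & E_{s^{k+1}}(U,U')\,E_{s^{k+1}}(U',U'p)\,E_{s^{k+2}}(U'p,U')\\
p & q^{-1} & sps^{-1}p^{-1}qs^{-1} & E_{s^{k+1}}(U,Up)\,E_{s^{k}}(Up,U)\,E_{s^{k}}(U,U')\\
q & p & p^{-1}s^{-1} & E_{s^{k}}(U,U')\\
q & p^{-1} & sp & E_{s^{k+1}}(U,U')\\
q & q^{\pm1} & sq^{\mp1}s^{-1} & E_{s^{k+1}}(U,U')
\end{array}
\]
The words that occur have length at most $i$, except $Up$ in the third row, of length at most $i+1$. Fix $W$ with $|W|=\ell$. Every element of length $\ell+1$ is $Wp$, $Wq$, $Wp^{-1}$ or $Wq^{-1}$ for such a $W$.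

\emph{The word $Wp$.} Apply Lemma~\ref{lem:key} to $z=p$ and $W$. By \eqref{eq:short}, all contributions to $n_0$ lie in $K$, unless $W$ ends in $q^{-1}$; in that case the first contribution is $E_{b+1}E_b^{-1}$ times an element of $K$, and the later ones lie in $K$. So $n_0\in K$ or $n_0\in E_{b+1}E_b^{-1}K$. By the claim, $E_{s^m}(W,Wp)\in K$, hence $[s^m,Wp]\in K$, for all $m$. It follows that in both cases
\begin{equation}\label{eq:n0p}
n(\theta_p(W^{-1});W,s^{\lambda_p(W)})\in K .
\end{equation}

\emph{The word $Wq$.} Apply Lemma~\ref{lem:key} to $z=q$ and $W$. By the last three rows and \eqref{eq:short},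
\begin{equation}\label{eq:n0q}
n(\theta_q(W^{-1});W,s^{\lambda_q(W)})\in K,
\end{equation}
which says $n_0\in K$. By the claim, $[s^m,Wq]\in K$ for all $m$.

\emph{The words $W_1=Wz^{-1}$, $z\in\{p,q\}$.} Apply Lemma~\ref{lem:key} to $z$ and $W_1$. Now $E_m=E_{s^m}(W_1,W)$ and $b=\lambda_z(W_1)=\lambda_z(W)$. In $\theta_z(W_1^{-1})=szs^{-1}\,\theta_z(W^{-1})$ the first factor contributes $E_{b+1}$ and leads to $(W,s^b)$, and the rest contributes the element \eqref{eq:n0p} or \eqref{eq:n0q}. So $n_0\in E_{b+1}K$. By the claim, $[s^m,W_1]=[s^m,W]E_m^{-1}\in K$.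
\end{proof}

\begin{corollary}\label{cor:C}
\begin{itemize}
\item[(a)] If $y\in\mathcal S_2$ and $[y,p],[y,q],c_2^{\,y}\in K$, then $c_2^{\,y^m}\in K$ and $[y^m,v]\in K$ for all $m\in\mathbb Z$, $v\in G_1$.
\item[(b)] If $z\in\mathcal S_1$ and $[z,r],[z,s],c_1^{\,z}\in K$, then $[z^m,a]\in K$ for all $m\in\mathbb Z$, $a\in G_2$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Apply Lemmas~\ref{lem:B}(b) and~\ref{lem:C} to $K^{\varphi}$, where $\varphi\in\operatorname{Aut}(G_2;c_2)$ and $\varphi(s)=y$. (b) By Lemma~\ref{lem:transp}, $K^\sigma$ contains $[\iota z,p]$, $[\iota z,q]$ and $c_2^{\,\iota z}$. By (a), $[(\iota z)^m,\iota^{-1}a]\in K^\sigma$, which means $[z^m,a]\in K$.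
\end{proof}

\subsection{The commutator subgroup of one handle}
From now on $K$ also contains the elements \eqref{eq:H}. Corollary~\ref{cor:C}(a) for $y=r,s$ gives $[r^m,v],[s^m,v]\in K$ for all $v\in G_1$. Corollary~\ref{cor:C}(b) applies to $z=p$ and $z=q$. It also applies to $z=t$: the commutators $[t,r],[t,s]$ have just been obtained, and $c_1^{\,t}\in K$ by hypothesis. This is the only use of the hypothesis on $c_1^{\,t}$ for $K$ itself. Altogether, for $a\in G_2$, $v\in G_1$, $m\in\mathbb Z$,
\begin{equation}\label{eq:known}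
[a,p^m],\quad[a,q^m],\quad[a,t],\quad[s^m,v]\ \in K .
\end{equation}
In terms of walks: a contribution $E_a(W,W')$ lies in $K$ if the level $a$ is a power of $s$, or if both $W$ and $W'$ are among $p^m$, $q^m$, $t$.

Let $U=\{u\in G_2:c_2^{\,u}\in K\}$. It contains $1,r,s$, and
\begin{equation}\label{eq:U}
U\cdot(K\cap G_2)=U,\qquad c_2^{\pm1}U=U .
\end{equation}
The set $U$ is not known to be a subgroup. We first put $s^jr$ into $U$, then spread this over all primitive classes of $G_2^{\mathrm{ab}}$ with the automorphisms $\mu_k,\nu_k$, and finally pass from one word in each class to the words $r^bs^a$.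

\begin{lemma}\label{lem:D2}
$s^jr\in U$ for all $j\in\mathbb Z$.
\end{lemma}

\begin{proof}
First, \emph{$\theta_p(c_2^{\,u})\in K\iff u\in U$ for $u\in G_2$.} Apply Lemma~\ref{lem:conj} to $g=\theta_p(u)$. The elements $\theta_p(r),\theta_p(s)$ lie in $\langle p\rangle*G_2$ and project to $r,s$ in $G_2$, so $\bar g_2=u$, and $W=\bar g_1^{\,-1}$ is a power of $p$. The walk visits only powers of $p$, so $n$ and the two $E$-terms in \eqref{eq:conj} lie in $K$ by \eqref{eq:known}.

Now let $g=\theta_p(s^jr)\,\theta_p(p^{-1}q)$. By the first step and \eqref{eq:Ptheta}, $s^jr\in U\iff\theta_p(c_2)^g\in K$. As in Lemma~\ref{lem:B}, the letter $q$ multiplies the $G_2$-projection by $s^{-1}$; the letter $p^{-1}$ cancels the $G_1$-projection $p$ of $\theta_p(r)$. So $\bar g_1=q$ and $\bar g_2=s^jrs^{-1}$, and the walk starts at $(q^{-1},a)$ with $a=sr^{-1}s^{-j}$. The factor $\theta_p(s^j)=sps^jp^{-1}s^{-1}$ moves from $q^{-1}$ to $t$ and back and ends at $(q^{-1},sr^{-1})$. The initial part $sps^{-1}r$ of $\theta_p(r)$ moves from $q^{-1}$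 to $t$ and ends at $(t,s)$. These contributions lie in $K$, since only $q^{-1}$ and $t$ are visited. The rest of $g$, namely $psp^{-1}s^{-1}\theta_p(p^{-1}q)$, lies in $\langle s\rangle*G_1$ and is read at levels that are powers of $s$. So $n\in K$ by \eqref{eq:known}, and also $E_{as}(q^{-1},t),E_a(q^{-1},t)\in K$. Lemma~\ref{lem:conj} gives $s^jr\in U\iff s^jrs^{-1}\in U$. Since $s^jrs^{-1}=s^{j-1}r\,c_2$, we get $s^jr\in U\iff s^{j-1}r\in U$ from \eqref{eq:U}. As $r\in U$, the lemma follows.
\end{proof}

\begin{lemma}\label{lem:D3}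
Let $\varphi\in\operatorname{Aut}(G_2;c_2)$ be a product of automorphisms $\mu_k$ and $\nu_k$, and let $y\in\{\varphi(r),\varphi(s)\}$. Then $y^m\in U$ and $[y^m,v]\in K$ for all $m\in\mathbb Z$, $v\in G_1$.
\end{lemma}

\begin{proof}
Call $\varphi\in\operatorname{Aut}(G_2;c_2)$ \emph{good} if $\varphi(r),\varphi(s)\in U$. Let $\varphi$ be good and $y\in\{\varphi(r),\varphi(s)\}$. Then $y\in\mathcal S_2$, and $[y,p],[y,q]\in K$ by \eqref{eq:known}, so Corollary~\ref{cor:C}(a) gives the two conclusions for $y$. It remains to show that the products are good. The identity is good, so it suffices to show that $\varphi\mu_k$ and $\varphi\nu_k$ are good when $\varphi$ is.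

The group $K^\varphi$ contains the elements \eqref{eq:H}: the four commutators by \eqref{eq:known}, $c_2^{\,r}$ and $c_2^{\,s}$ because $\varphi$ is good, and the rest because $\varphi$ is the identity on $G_1$. Lemma~\ref{lem:D2} for $K^\varphi$ gives $\varphi(s^{-k}r)\in U$, so $\varphi\mu_k$ is good. Next, $sr^{-1}s^{-1}=c_2^{-1}r^{-1}$ and $r^{-1}s^{-1}r=s^{-1}c_2^{-1}$, so
\[
\varphi\rho(r)=\varphi(s),\quad\varphi\rho(s)=c_2^{-1}\varphi(r)^{-1},\quad\varphi\rho^{-1}(s)=\varphi(r),\quad\varphi\rho^{-1}(r)=\varphi(s)^{-1}c_2^{-1}.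
\]
These lie in $U$ by \eqref{eq:U}, since $\varphi(r)^{-1},\varphi(s)^{-1}\in U$. So $\varphi\rho^{\pm1}$ is good whenever $\varphi$ is, and therefore $\varphi\nu_k=\varphi\rho\mu_k\rho^{-1}$ is good.
\end{proof}

Identify $G_2^{\mathrm{ab}}$ with $\mathbb Z^2$ by the exponent sums of $r$ and $s$. A \emph{positive word} in a set of letters is a product of these letters without inverses.

\begin{lemma}\label{lem:rep}
Let $\{r^{\eta},s^{\eta'}\}$ with $\eta,\eta'\in\{\pm1\}$ be one of the four alphabets. The class in $\mathbb Z^2$ of any positive word in this alphabet contains a positive word in the same alphabet that has the form $y^m$, with $y$ as in Lemma~\ref{lem:D3} and $m\in\mathbb Z$. In particular every class in $\mathbb Z^2$ contains such a $y^m$.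
\end{lemma}

\begin{proof}
Taking inverses exchanges $\{r,s^\epsilon\}$ and $\{r^{-1},s^{-\epsilon}\}$, so we may assume the alphabet is $\{r,s^\epsilon\}$. Taking powers, we may assume the class is primitive; write it as $(b,a)$, $a,b\ge0$, in the basis $r,s^\epsilon$. Put $\mu=\mu_{-\epsilon}$ and $\nu=\nu_\epsilon$. Then $\mu(r)=s^\epsilon r$ and $\mu(s^\epsilon)=s^\epsilon$, while $\nu(r)=r$ and $\nu(s^\epsilon)$ is $sr$ for $\epsilon=1$ and $rs^{-1}$ for $\epsilon=-1$. So $\mu$ and $\nu$ take positive words to positive words, and on classes $\mu(b,a)=(b,a+b)$ and $\nu(b,a)=(a+b,a)$. We show by induction on $a+b$ that $(b,a)$ is the class of $\varphi(r)$ or $\varphi(s^\epsilon)=\varphi(s)^\epsilon$ for some $\varphi$ in the monoid generated by $\mu,\nu$. For $(1,0)$ and $(0,1)$ take $\varphi=\mathrm{id}$. Otherwise $a,b\ge1$. If $a\ge b$, apply $\mu$ to the representative of $(b,a-b)$; if $b>a$, apply $\nu$ to the representative of $(b-a,a)$.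
\end{proof}

\begin{lemma}\label{lem:D4}
$[G_2,G_2]\subset K$.
\end{lemma}

\begin{proof}
We show that \emph{every positive word in each of the four alphabets lies in $U$}, by induction on the length; the empty word is in $U$. From $c_2=r^{-1}srs^{-1}$ we get
\[
sr=rs\cdot c_2^{\,s},\qquad s^{-1}r^{-1}=r^{-1}s^{-1}\cdot c_2^{\,r^{-1}},\qquad s^{-1}r=rs^{-1}\cdot c_2^{-1},\qquad sr^{-1}=c_2^{-1}\cdot r^{-1}s,
\]
and the last identity can be written $sr^{-1}=r^{-1}s\cdot(c_2^{-1})^{sr^{-1}}$. Multiplying by $w_1$ on the left and $w_2$ on the right,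
\[
\begin{aligned}
w_1srw_2&=w_1rsw_2\cdot c_2^{\,sw_2}, &\qquad w_1s^{-1}r^{-1}w_2&=w_1r^{-1}s^{-1}w_2\cdot c_2^{\,r^{-1}w_2},\\
w_1s^{-1}rw_2&=w_1rs^{-1}w_2\cdot(c_2^{-1})^{w_2}, &\qquad w_1sr^{-1}w_2&=w_1r^{-1}sw_2\cdot(c_2^{-1})^{sr^{-1}w_2}.
\end{aligned}
\]
If $w_1,w_2$ are positive words in the alphabet in question, the exponent of $c_2^{\pm1}$ is a shorter positive word in that alphabet, except in the last identity when $w_1$ is empty. By induction the last factor lies in $K\cap G_2$, and by \eqref{eq:U} exchanging two adjacent letters does not change membership in $U$. In the exceptional case $sr^{-1}w_2=c_2^{-1}r^{-1}sw_2$, and the second part of \eqref{eq:U} gives the same conclusion. Two positive words in the same alphabet with the same class in $\mathbb Z^2$ have the same letters, so they are connected by such exchanges. By Lemmas~\ref{lem:rep} and~\ref{lem:D3}, one of these words lies in $U$, so all do.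

In particular $r^bs^a\in U$ for all $a,b\in\mathbb Z$. By Schreier's method, a subgroup with right transversal $\mathcal T\ni1$ is generated by the elements $\tau x\,\overline{\tau x}^{\,-1}$, where $\tau\in\mathcal T$, $x$ is a generator, and the bar denotes the representative in $\mathcal T$. For $[G_2,G_2]$ and $\mathcal T=\{s^ar^b\}$, the generator $x=r$ gives $1$ and $x=s$ gives $s^ar^bs\,(s^{a+1}r^b)^{-1}=s^a[r^b,s]s^{-a}$. By \eqref{eq:comm}, $[r^b,s]$ is a product of elements $r^i[r,s]^{\pm1}r^{-i}$. Since $[r,s]=rc_2^{-1}r^{-1}$, we have $s^ar^i[r,s]r^{-i}s^{-a}=(c_2^{-1})^{r^{-1-i}s^{-a}}\in K$.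
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two}]
By Lemma~\ref{lem:D2}, $c_2^{\,s^{-1}r}\in K$, and $s^{-1}r=\iota(t)$. By Lemma~\ref{lem:transp}, $K^\sigma$ contains $c_1^{\,t}$ and all other elements \eqref{eq:H}. Lemma~\ref{lem:D4} for $K^\sigma$ gives $[G_1,G_1]^{c_2}=\sigma[G_2,G_2]\subset K$, so $[G_1,G_1]\subset K$. Let $a\in G_2$ and $v\in G_1$. By Lemma~\ref{lem:rep}, $a=\xi y^m$ with $\xi\in[G_2,G_2]\subset K$ and $y$ as in Lemma~\ref{lem:D3}. Then $[a,v]=\xi[y^m,v]\xi^{-1}\,[\xi,v]$, where $[y^m,v]\in K$, and $[\xi,v]=\xi\,(\xi^{-1})^{v^{-1}}\in K$ by Lemma~\ref{lem:P}. So all $[a,v]$ lie in $K$, and Lemma~\ref{lem:freeprod}(a) gives $[G,G]\subset K$.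
\end{proof}

The list \eqref{eq:H} is not symmetric in the two handles: $c_1^{\,t}$ is assumed and its counterpart $c_2^{\,s^{-1}r}$ is deduced. This is why Proposition~\ref{prop:orbits} needs only one element of type (iv).

\section{Many handles}\label{sec:many}

We prove Proposition~\ref{prop:orbits}. Let $N\le[F,F]$ be generated by $\zeta$ and the $I$-orbits of the elements of $X$. It is $I$-invariant, and $c_h=(c_1\cdots c_{h-1})^{-1}\zeta\in N$, so $c_i\in N$ for all $i$.

\begin{lemma}\label{lem:R}
Let $1\le a\le b\le h$, let $M=F_a*\cdots*F_b$, and let $F_R$ be the free product of the $F_k$ with $k\notin[a,b]$. For $x\in M$ and $u\in F_R$: $x\in N\iff x^u\in N$.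
\end{lemma}

\begin{proof}
Put $m=c_a\cdots c_b$ and $w=c_{b+1}\cdots c_h\in N\cap F_R$. Then $\zeta=c_1\cdots c_{a-1}\,w\,m^w$, $F=F_R*M^w$ and $m^w\in N$. By Lemma~\ref{lem:push}, $x\in N\iff x^w\in N\iff x^{wu'}\in N$ for all $u'\in F_R$. Take $u'=w^{-1}u$.
\end{proof}

To apply Proposition~\ref{prop:two} to handles $i<j$, the two commutators must be adjacent in $\zeta$. We slide $c_i$ past $w=c_{i+1}\cdots c_{j-1}\in N$, which replaces $F_i$ by $F_i^{\,w}$, and check that this does not affect mixed commutators.

\begin{lemma}\label{lem:slide}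
Let $i<j$, $w=c_{i+1}\cdots c_{j-1}$, $u\in F_i$, $v\in F_j$. Then $[u^w,v]\in N\iff[u,v]\in N$.
\end{lemma}

\begin{proof}
Let $\xi=[w,v]$. Then $w[u^w,v]w^{-1}=[u,wvw^{-1}]=[u,\xi v]=[u,\xi]\;\xi[u,v]\xi^{-1}$. The elements
\[
\xi=w\,(w^{-1})^{v^{-1}},\qquad[u,\xi]=w^{u^{-1}}\,(w^{-1})^{v^{-1}u^{-1}}\,\xi^{-1}
\]
are products of elements $(c_k^{\pm1})^e$ with $i<k<j$ and $e\in F_i*F_j$, and these lie in $N$ by Lemma~\ref{lem:R} with $a=b=k$.
\end{proof}

\begin{lemma}\label{lem:pairs}
$[F_i,F_i]\subset N$ for all $i$, and $[u,v]\in N$ for $u\in F_i$, $v\in F_j$, $i<j$.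
\end{lemma}

\begin{proof}
Let $i<j$ and $w$ be as above. Since $c_iw=wc_i^{\,w}$,
\[
\zeta=c_1\cdots c_{i-1}\;w\;\bigl(c_i^{\,w}c_j\bigr)\;c_{j+1}\cdots c_h,
\]
and $F$ is the free product of $G=F_i^{\,w}*F_j$ and the remaining $F_k$, which contain the letters of $w$. Take $(p,q,r,s)=(p_i^{\,w},q_i^{\,w},p_j,q_j)$, so that $\omega=c_i^{\,w}c_j$. An element of $I_G$, extended by the identity on the remaining $F_k$, lies in $I$. So $K=N\cap G$ is admissible. It contains the four commutators in \eqref{eq:H} by (ii) and Lemma~\ref{lem:slide}, and the next four elements by (iii) and $w\in N$. It contains the last element of \eqref{eq:H} if $c_i^{\,q_i^{-1}p_i}\in N$.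

For $i=1$ this holds by (iv), so Proposition~\ref{prop:two} for the pairs $(1,j)$ gives $[F_j,F_j]\subset N$ for $j\ge2$. In particular $c_j^{\,q_j^{-1}p_j}\in N$ for all $j$, and Proposition~\ref{prop:two} applies to every pair. It gives $[F_i,F_i]^w\subset N$ and $[u^w,v]\in N$. Use $w\in N$ and Lemma~\ref{lem:slide}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:orbits}]
Let $F_{\le k}=F_1*\cdots*F_k$. We show $[F_{\le k},F_{\le k}]\subset N$ by induction on $k$; the case $k=1$ is in Lemma~\ref{lem:pairs}. Let $k\ge2$. By Lemma~\ref{lem:freeprod}(a) for $F_{\le k-1}*F_k$, the inductive hypothesis and Lemma~\ref{lem:pairs}, it suffices to show $[u,v]\in N$ for $u\in F_{\le k-1}$, $v\in F_k$. Write $u=\xi\,g_1\cdots g_{k-1}$ with $g_i\in F_i$ and $\xi\in[F_{\le k-1},F_{\le k-1}]\subset N$, and put $u_i=g_i\cdots g_{k-1}$, $u_k=1$. We show $[u_i,v]\in N$ by descending induction on $i$. By \eqref{eq:comm},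
\[
[u_i,v]=g_i[u_{i+1},v]g_i^{-1}\,[g_i,v].
\]
Here $[u_{i+1},v]\in N\cap(F_{i+1}*\cdots*F_k)$, so its conjugate by $g_i\in F_i$ lies in $N$ by Lemma~\ref{lem:R} for the block $[i+1,k]$, and $[g_i,v]\in N$ by Lemma~\ref{lem:pairs}. Finally $[u,v]=\xi[u_1,v]\xi^{-1}\,[\xi,v]$, and $[\xi,v]=\xi\,(\xi^{-1})^{v^{-1}}\in N$ by Lemma~\ref{lem:R} for the block $[1,k-1]$. For $k=h$ we obtain $N=[F,F]$.
\end{proof}

With the reduction in Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:compl}.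

\begin{thebibliography}{9}

\bibitem{Annals83}
Annals of Mathematics, Second Series, Vol.~118, No.~3 (Nov., 1983), pp.~423--442.
\texttt{http://nsalter.science.nd.edu/teaching/torelli/johnsoni.pdf}

\bibitem{Putman}
Putman, \emph{A note on the connectivity of certain complexes associated to surfaces}, Enseign. Math., 2008.

\end{thebibliography}
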